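\title{Topological complexity of centerless aspherical manifolds and of connected sums}

\begin{abstract}
The topological complexity of a closed $n$-manifold is at most $2n+1$. We answer two questions about when this value is attained. A trivial center does not force it: for every $n\ge5$ there is a closed oriented aspherical $n$-manifold $M$ with $Z(\pi_1M)=1$ and $\mathrm{TC}(M)\le 2n$, and among such manifolds the ratio $(\mathrm{TC}(M)-1)/\dim M$ comes arbitrarily close to its lower bound $1$. A connected sum does force it: $\mathrm{TC}(M\#L)=2n+1$ for all closed oriented aspherical $n$-manifolds $M,L$ with $n\ge2$. Both proofs translate motion planners into equivariant maps to joins of the fundamental group. The upper bounds descend, by a transfer, from finite covers of coprime degrees. The lower bound comes from the centralizers in a free product, which are read off from the Bass--Serre tree.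
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a path-connected space and let
\[
\mathrm{ev}\colon X^{[0,1]}\to X\times X,\qquad \mathrm{ev}(\gamma)=(\gamma(0),\gamma(1)),
\]
be the path fibration. A continuous section of $\mathrm{ev}$ over a set $U\subset X\times X$ is a rule that assigns to each pair $(x,y)\in U$ a path from $x$ to $y$, depending continuously on the pair. The \emph{topological complexity} $\mathrm{TC}(X)$ is the smallest integer $k$ such that $X\times X$ has an open cover $U_1,\dots,U_k$ with a continuous section of $\mathrm{ev}$ over each $U_i$. It counts the rules that are needed to connect all pairs of points. In this normalization $\mathrm{TC}(\mathrm{point})=1$, and a single rule suffices only for contractible spaces: if $s$ is a global section, then $(x,t)\mapsto s(x,x_0)(t)$ contracts $X$ to $x_0$.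

Throughout, a \emph{manifold} is a closed, connected, oriented topological manifold of positive dimension, unless the text says otherwise. We use two general upper bounds, neither of which needs an orientation: the dimension bound and the product inequality of \cite{Farber},
\begin{align}
\mathrm{TC}(X)&\le 2\dim X+1,\label{eq:dim}\\
\mathrm{TC}(X\times Y)&\le \mathrm{TC}(X)+\mathrm{TC}(Y)-1,\label{eq:prod}
\end{align}
for manifolds $X$ and $Y$.

A manifold is \emph{aspherical} if its universal cover is contractible. An aspherical $n$-manifold satisfies $n+1\le\mathrm{TC}(M)\le 2n+1$ (Proposition~\ref{prop:lower}). The torus lies at the bottom of this range, $\mathrm{TC}(T^n)=n+1$, and the surfaces $\Sigma_g$ of genus $g\ge2$ lie at the top, $\mathrm{TC}(\Sigma_g)=5$. What keeps a manifold away from the top? One visible cause is a circle factor: if $M=S^1\times M'$ has dimension $n$, then \eqref{eq:dim} and \eqref{eq:prod} give $\mathrm{TC}(M)\le 2+(2n-1)-1=2n$, and the factor leaves a trace in $\pi_1(M)$ as a central infinite cyclic subgroup. In dimension $2$ nothing else happens. The aspherical surfaces are the torus, whose group is abelian,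 and the surfaces $\Sigma_g$ with $g\ge2$, whose groups have trivial center; the latter are also exactly the connected sums of two aspherical surfaces. These two descriptions of the surfaces with $\mathrm{TC}=5$ suggest two extrapolations, which are the questions of \cite{Problem}. Let $M$ be an aspherical $n$-manifold.
\begin{itemize}
\item[(a)] If the center $Z(\pi_1M)$ is trivial, is $\mathrm{TC}(M)=2n+1$?
\item[(b)] If $n\ge2$, is $\mathrm{TC}(M\#L)=2n+1$ for every aspherical $n$-manifold $L$?
\end{itemize}
In (b) the case $n=1$ is excluded because $S^1\#S^1=S^1$. The surfaces suggest the answer ``yes'' to both questions. The answer to (a) is no, and the answer to (b) is yes.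

\begin{theorem}\label{thm:a}
For every $n\ge5$ there is an oriented aspherical $n$-manifold $M$ with $Z(\pi_1M)=1$ and $\mathrm{TC}(M)\le2n<2n+1$.
\end{theorem}

\begin{theorem}\label{thm:b}
If $M$ and $L$ are aspherical $n$-manifolds, $n\ge2$, then $\mathrm{TC}(M\#L)=2n+1$.
\end{theorem}

For $n=2$ the conclusion of (a) holds, as we have just seen. We do not decide whether there are counterexamples to (a) for $n=3$ or $n=4$. For $n\ge3$, question (b) is not a special case of (a). The group $\pi_1(M\#L)=\pi_1(M)*\pi_1(L)$ has trivial center (Lemma~\ref{lem:Q}(i) places the centralizer of every nontrivial element in a proper subgroup), but $M\#L$ is not aspherical, since the free product has $H_n\cong\mathbb Z^2$ while $H_n(M\#L)\cong\mathbb Z$.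

Theorem~\ref{thm:a} rests on the fact that a group with trivial center can have subgroups of finite index with nontrivial center. The following descent statement turns this into a bound.

\begin{theorem}\label{thm:descent}
Let $M$ be an aspherical $n$-manifold, $n\ge2$, that is smooth or, more generally, homotopy equivalent to an $n$-dimensional CW complex. Suppose that $M$ has finite connected covers $M_1,\dots,M_r$ whose degrees have greatest common divisor $1$ and that $\mathrm{TC}(M_i)\le2n$ for all $i$. Then $\mathrm{TC}(M)\le2n$.
\end{theorem}

Theorem~\ref{thm:b} is a consequence of a criterion in which $\pi_1$ only has to map to a free product. For a homomorphism $\psi\colon\pi_1(X)\to A$ we write $\psi_*\colon H_*(X;R)\to H_*(A;R)$ for the map induced by a map $X\to K(A,1)$ that induces $\psi$ on fundamental groups.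

\begin{theorem}\label{thm:free}
Let $A,B$ be groups and $R$ a principal ideal domain. Assume either that $A$ and $B$ have no element of order $2$, or that $2$ is invertible in $R$. Let $X$ be an oriented $n$-manifold, $n\ge2$, and $\varphi\colon\pi_1(X)\to A*B$ a homomorphism. Let $p_A,p_B$ be the projections of $A*B$ to $A,B$, and put $\alpha=(p_A\varphi)_*[X]\in H_n(A;R)$ and $\beta=(p_B\varphi)_*[X]\in H_n(B;R)$. If $\alpha\otimes\beta\neq0$ in $H_n(A;R)\otimes_RH_n(B;R)$, then $\mathrm{TC}(X)=2n+1$.
\end{theorem}

No smoothness is needed in Theorems~\ref{thm:b} and~\ref{thm:free}. Finally, descent holds far below the top value. This is not needed for the answers to (a) and (b), but it shows by how much the guess in (a) fails.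

\begin{theorem}\label{thm:stable}
Let $M$ be an aspherical $n$-manifold, $n\ge2$, that is smooth or, more generally, homotopy equivalent to an $n$-dimensional CW complex, and let $k\ge n+1$. If $M$ has finite connected covers $M_1,\dots,M_r$ whose degrees have greatest common divisor $1$ and $\mathrm{TC}(M_i)\le k+1$ for all $i$, then $\mathrm{TC}(M)\le k+1$.
\end{theorem}

\begin{corollary}\label{cor:eps}
For every $\varepsilon>0$ there is an oriented aspherical manifold $M$ with $Z(\pi_1M)=1$ and $\mathrm{TC}(M)-1\le(1+\varepsilon)\dim M$. Since $\mathrm{TC}(M)-1\ge\dim M$ for every aspherical $M$, the constant $1$ is optimal.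
\end{corollary}

Theorem~\ref{thm:descent} is the case $k=2n-1$ of Theorem~\ref{thm:stable}. We prove it separately because its proof needs only one obstruction class, and because it is all that Theorem~\ref{thm:a} requires.

Section~\ref{sec:joins} rewrites the inequality $\mathrm{TC}(X)\le k$ as the existence of a $(\pi\times\pi)$-equivariant map to the $k$-fold join of a group $\pi$; all proofs start there. Section~\ref{sec:descent} proves Theorems~\ref{thm:a} and~\ref{thm:descent}, Section~\ref{sec:free} proves Theorems~\ref{thm:b} and~\ref{thm:free}, and Section~\ref{sec:stable} proves Theorem~\ref{thm:stable} and Corollary~\ref{cor:eps}. Sections~\ref{sec:descent} and~\ref{sec:free} are independent of each other.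

\section{Motion planners as equivariant maps to joins}\label{sec:joins}

A rule that chooses a path from $x$ to $y$ chooses in particular a homotopy class of paths, and on an aspherical space one expects that nothing else matters. Homotopy classes of paths are discrete data; we record them by group elements, and we record the way in which $k$ rules overlap by a point of a $k$-fold join.

\subsection{Labels and joins}\label{sub:labels}

In this section $X$ need not be orientable. Let $\varphi\colon\pi_1(X)\to\pi$ be a homomorphism to a group $\pi$, let $\pi_1(X)$ act on the left on the universal cover $\tilde X$, and let $P_\varphi$ be the quotient of $\pi\times\tilde X$ by the relation $(x\varphi(\gamma),u)\sim(x,\gamma u)$. Then $P_\varphi\to X$ is a covering, possibly disconnected, and left multiplication makes $\pi$ act on it freely and transitively on each fiber. For $\varphi=\mathrm{id}$ it is the universal cover. Put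
\[
G=\pi\times\pi,\qquad P=P_\varphi\times P_\varphi ,
\]
so that $P\to X\times X$ is a covering on whose fibers $G$ acts freely and transitively.

A path $\gamma$ in $X$ defines, by lifting, a bijection $\tau_\gamma$ from the fiber of $P_\varphi$ over $\gamma(0)$ to the fiber over $\gamma(1)$, and $\tau_\gamma$ commutes with $\pi$. If $(u,v)\in P$ lies over $(\gamma(0),\gamma(1))$, there is a unique $\lambda\in\pi$ with $\tau_\gamma(u)=\lambda v$. We call it the \emph{label} of $\gamma$ with respect to $(u,v)$. From $\tau_\gamma(au)=a\lambda v=(a\lambda b^{-1})(bv)$ we see that the label with respect to $(au,bv)$ is $a\lambda b^{-1}$. Accordingly we let $G$ act on the set $\pi$ by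
\[
(a,b)\cdot x=axb^{-1}.
\]
This action is transitive, and the stabilizer of $1$ is the diagonal $\Delta=\{(a,a):a\in\pi\}$.

For a nonempty subset $Y\subset\pi$ let $J(Y)$ be the simplicial complex, with the weak topology, whose vertices are the pairs $(x,i)\in Y\times\{1,2,\dots\}$ and whose simplices are the nonempty finite sets of vertices with pairwise distinct \emph{indices} $i$. The element $x$ is the \emph{label} of the vertex $(x,i)$. Let $J_k(Y)\subset J(Y)$ be the subcomplex spanned by the vertices of index at most $k$; it is the join of $k$ copies of the discrete set $Y$. We write $J=J(\pi)$ and $J_k=J_k(\pi)$. A point of $J_k$ is a formal sum $\sum_{i=1}^kt_i\,(x_i,i)$ with $t_i\ge0$ and $\sum t_i=1$, in which terms with $t_i=0$ are omitted. We use three properties.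
\begin{itemize}
\item $\dim J_k=k-1$, and $J_k$ is $(k-2)$-connected. Indeed, the join of an $i$-connected and a $j$-connected complex is $(i+j+2)$-connected, and a nonempty set is $(-1)$-connected.
\item $J(Y)$ is contractible. A compact subset lies in some $J_m(Y)$, and $J_m(Y)$ lies in the cone with apex a vertex of index $m+1$; so all homotopy groups vanish.
\item $G$ acts on $J$ through the labels and preserves the indices. Hence an element that maps a simplex to itself fixes each of its vertices.
\end{itemize}

\begin{proposition}\label{prop:join}
\begin{itemize}
\item[(i)] If $\mathrm{TC}(X)\le k$, then there is a $G$-map $P\to J_k$.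
\item[(ii)] If $X$ is aspherical, $\varphi=\mathrm{id}$, and there is a $G$-map $P\to J_k$, then $\mathrm{TC}(X)\le k$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Let $U_1,\dots,U_k$ be an open cover of $X\times X$, in which some sets may be empty, with sections $s_i\colon U_i\to X^{[0,1]}$. For $(u,v)\in P$ over $(x,y)\in U_i$ let $\lambda_i(u,v)$ be the label of $s_i(x,y)$ with respect to $(u,v)$. The endpoint $\tau_{s_i(x,y)}(u)$ depends continuously on $(u,v)$ and lies in the fiber of $v$, so $\lambda_i\colon P|_{U_i}\to\pi$ is locally constant, and it is a $G$-map by the computation above. Choose a partition of unity $(t_i)$ on $X\times X$ with $\operatorname{supp}t_i\subset U_i$, and send $(u,v)$ over $(x,y)$ to $\sum_it_i(x,y)\,(\lambda_i(u,v),i)$. This is a $G$-map $P\to J_k$. It is continuous: near a given point of $P$, each index $i$ has either $t_i=0$ (if the point does not lie over $\operatorname{supp}t_i$) or $\lambda_i$ constant (if it does), so a neighborhood maps into one closed simplex with continuous barycentric coordinates.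

(ii) Let $f\colon P\to J_k$ be a $G$-map. The set of points of $P$ at which the $i$-th coordinate $t_i\circ f$ is positive is open and $G$-invariant, so it equals $P|_{U_i}$ for an open set $U_i\subset X\times X$, and the $U_i$ cover $X\times X$. The part of $J_k$ where $t_i>0$ is the disjoint union of the open stars of the vertices of index $i$. Hence the label of index $i$ of $f(u,v)$ is a locally constant $G$-map $\lambda_i\colon P|_{U_i}\to\pi$.

We first turn $\lambda_i$ into a continuous choice of homotopy classes of paths, that is, into a section $\sigma$ of the covering $\mathrm{pr}\colon P/\Delta\to X\times X$ over $U_i$. Since $G$ acts freely and transitively on a fiber of $P$ and transitively on $\pi$ with stabilizer $\Delta$ at $1$, each fiber over $U_i$ meets $\{\lambda_i=1\}$ in exactly one $\Delta$-orbit; let $\sigma$ be this orbit. To see that $\sigma$ is continuous, take a local section $s$ of $P$ near a given point, on a neighborhood so small that $\lambda_i\circ s$ is a constant $x$; then $\lambda_i((x^{-1},1)s)=1$, so $\sigma$ is locally the class of $(x^{-1},1)s$.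

Now we use asphericity to replace homotopy classes by paths. Define $q\colon X^{[0,1]}\to P/\Delta$ by $q(\gamma)=[u,\tau_\gamma(u)]$ for any $u$ over $\gamma(0)$. This does not depend on $u$ because $\tau_\gamma$ commutes with $\pi$, and $\mathrm{pr}\circ q=\mathrm{ev}$. The inclusion of the constant paths $X\to X^{[0,1]}$ is a homotopy equivalence, and its composite with $q$ is the map $\tilde X/\pi\to(\tilde X\times\tilde X)/\Delta$ induced by the diagonal. This map is covered by a map of contractible universal covers that is equivariant for the isomorphism $\pi\cong\Delta$, so it induces isomorphisms on all homotopy groups. Source and target are manifolds (the target usually noncompact) and so have the homotopy type of CW complexes. By Whitehead's theorem the map is a homotopy equivalence, and therefore so is $q$. Let $h$ be a homotopy inverse of $q$. Then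
\[
\mathrm{ev}\circ h\circ\sigma=\mathrm{pr}\circ q\circ h\circ\sigma\simeq\mathrm{pr}\circ\sigma=(U_i\hookrightarrow X\times X).
\]
Lifting this homotopy through the fibration $\mathrm{ev}$, starting at $h\circ\sigma$, we end at a section of $\mathrm{ev}$ over $U_i$.
\end{proof}

Part (ii) fails without asphericity: for $X=S^2$ the group $\pi$ is trivial and $J_1$ is a point, but $S^2$ is not contractible, so $\mathrm{TC}(S^2)>1$.

\subsection{Both directions in the simplest cases}

\begin{example}[the circle]\label{ex:circle}
Let $X=\mathbb R/\mathbb Z$, so that $\pi=\mathbb Z$, $P=\mathbb R^2$, and $(a,b)\in G$ sends $(u,v)$ to $(u+a,v+b)$ and a label $x$ to $x+a-b$. Let $\psi\colon\mathbb R\to J_2$ be the zigzag path with $\psi(m)=(m,1)$ and $\psi(m+\frac12)=(m,2)$ for $m\in\mathbb Z$, affine in between. Translation by an integer $c$ shifts all labels by $c$, so $(u,v)\mapsto\psi(u-v)$ is a $G$-map $P\to J_2$, and $\mathrm{TC}(S^1)\le2$. The proof of (ii) returns the familiar rules. A path of signed length $\ell$ has label $u+\ell-v$. The set $U_1$ is given by $u-v\notin\frac12+\mathbb Z$ and consists of the non-antipodal pairs; there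 $\lambda_1$ is the integer nearest to $u-v$, so $|\ell|<\frac12$ and the rule is the shorter arc. The set $U_2$ is given by $u-v\notin\mathbb Z$ and consists of the pairs of distinct points; there $\lambda_2=\lfloor u-v\rfloor$, so $-1<\ell<0$ and the rule is to move in the negative direction. By \eqref{eq:prod}, $\mathrm{TC}(T^s)\le s+1$.
\end{example}

In the other direction, a map to a complex of small dimension kills homology in high degrees, provided that the group acts freely. The next proposition also follows from the inequality $\mathrm{TC}\ge\mathrm{cat}$ of \cite{Farber} and the Eilenberg--Ganea theorem; the direct proof is the model for Section~\ref{sec:free}.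

\begin{proposition}\label{prop:lower}
If $M$ is an aspherical $n$-manifold, then $\mathrm{TC}(M)\ge n+1$.
\end{proposition}

\begin{proof}
Let $k=\mathrm{TC}(M)$, $\pi=\pi_1(M)$, $\varphi=\mathrm{id}$, and let $f\colon\tilde M\times\tilde M\to J_k$ be a $G$-map. The subgroup $\pi=\pi\times1$ acts on labels by left multiplication, hence permutes the simplices of $J$ freely. So $J\to J/\pi$ is a covering of CW complexes with contractible total space. The restriction of $f$ to $\tilde M\times\{v_0\}$ is a $\pi$-map and descends to $M\to J_k/\pi\subset J/\pi$. The composite $M\to J/\pi$ is covered by an equivariant map of contractible universal covers, so it is a weak equivalence. Therefore the nonzero group $H_n(M)\cong\mathbb Z$ injects into $H_n(J_k/\pi)$, which forces $n\le\dim J_k=k-1$.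
\end{proof}

For obstruction theory we need cells on $P$. This is the only use of the smoothness hypothesis in Theorems~\ref{thm:descent} and~\ref{thm:stable}. A \emph{free $G$-CW complex} is a CW complex with a cellular $G$-action that permutes the open cells freely.

\begin{lemma}\label{lem:model}
Let $M$ be an aspherical manifold that is homotopy equivalent to an $n$-dimensional CW complex (for instance a smooth one, which can be triangulated), and let $\pi=\pi_1(M)$, $\varphi=\mathrm{id}$. There is a contractible free $G$-CW complex $K$ of dimension $2n$ with $G$-maps $K\to P$ and $P\to K$. Consequently, for every subgroup $H\le G$ and every $H$-space $Y$, an $H$-map $P\to Y$ exists if and only if an $H$-map $K\to Y$ exists.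
\end{lemma}

\begin{proof}
Let $M\simeq C$ with $\dim C=n$, and let $C'$ be $C\times C$ with the product cells and the CW topology. The natural map $C'\to C\times C\simeq M\times M$ is a weak equivalence of spaces of the homotopy type of CW complexes, so there are homotopy inverse maps $g\colon C'\to M\times M$ and $f\colon M\times M\to C'$. Let $K=g^*P$ be the pullback covering. It is the universal cover of the aspherical complex $C'$, it is a free $G$-CW complex of dimension $2n$, and it has a $G$-map to $P$. Since $gf\simeq\mathrm{id}$, we have $P\cong(gf)^*P=f^*K$ equivariantly, which gives a $G$-map $P\to K$.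
\end{proof}

\section{Descent from covers of coprime degrees}\label{sec:descent}

\subsection{Torus bundles with circle factors in their covers}\label{sub:bundles}

We look for a manifold with trivial center that acquires a torus factor in a finite cover. Torus bundles with finite linear monodromy have this feature: the center is destroyed by the monodromy, and it reappears on a subgroup that acts trivially on part of the fiber.

\begin{lemma}\label{lem:bundle}
Let $\Sigma$ be a closed connected aspherical surface, not necessarily orientable, whose fundamental group $\Gamma$ has trivial center, and let $w\colon\Gamma\to\{\pm1\}$ be its orientation character. Let $V$ be a free abelian group of finite rank with an action $\rho\colon\Gamma\to\operatorname{Aut}(V)$. Put $T_V=(V\otimes\mathbb R)/V$,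
\[
M=(\tilde\Sigma\times T_V)/\Gamma,\qquad n=2+\operatorname{rank}V .
\]
\begin{itemize}
\item[(i)] $M$ is a smooth closed connected aspherical manifold of dimension $n$ with $\pi_1(M)=V\rtimes_\rho\Gamma$. If $\det\rho=w$, then $M$ is orientable.
\item[(ii)] If $0$ is the only element of $V$ fixed by $\rho(\Gamma)$, then $Z(\pi_1M)=1$.
\item[(iii)] Let $V=V'\oplus V''$ be a $\Gamma$-invariant decomposition, and let $\Gamma'\le\Gamma$ be a subgroup of finite index $d$ that acts trivially on $V'$. Then $M$ has a connected cover $M'$ of degree $d$ with $\mathrm{TC}(M')\le 2n+1-\operatorname{rank}V'$.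
\end{itemize}
\end{lemma}

\begin{proof}
(i) The group $V\rtimes\Gamma$ acts on $\tilde\Sigma\times(V\otimes\mathbb R)\cong\mathbb R^n$ by $(v,\gamma)(y,t)=(\gamma y,\,v+\rho(\gamma)t)$. The action is smooth, free and properly discontinuous with quotient $M$, which is a $T_V$-bundle over $\Sigma$ and hence compact. The element $(v,\gamma)$ multiplies the orientation by $w(\gamma)\det\rho(\gamma)$.

(ii) A central element maps to a central element of $\Gamma$, so it has the form $(v,1)$. Conjugation by $(0,\gamma)$ sends it to $(\rho(\gamma)v,1)$, so $v$ is fixed by $\rho(\Gamma)$ and $v=0$.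

(iii) Let $s=\operatorname{rank}V'$. The cover $M'=(\tilde\Sigma\times T_V)/\Gamma'$ equals $T_{V'}\times M''$ with $M''=(\tilde\Sigma\times T_{V''})/\Gamma'$ of dimension $n-s$. By \eqref{eq:prod}, Example~\ref{ex:circle} and \eqref{eq:dim}, $\mathrm{TC}(M')\le(s+1)+(2(n-s)+1)-1=2n+1-s$.
\end{proof}

The transfer will show that the obstruction on $M$ is killed by the square of the degree of each such cover. To conclude that it vanishes we need covers of coprime degrees, so we let $\Gamma$ act through $\mathbb Z/2$ on one summand of $V$ and through $\mathbb Z/3$ on another, each without nonzero fixed vectors. For $\mathbb Z/2$ we take $-1$ on $\mathbb Z$. For $\mathbb Z/3$ we take $\mathbb Z^2$ with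
\[
\rho_3=\begin{pmatrix}0&-1\\1&-1\end{pmatrix}\in SL_2(\mathbb Z);
\]
its characteristic polynomial is $\lambda^2+\lambda+1$, so $\rho_3$ has order $3$ and does not have the eigenvalue $1$. The action $-1$ on $\mathbb Z$ reverses the orientation of the fiber, and this must be compensated by a nonorientable base. We use the standard fact that $\pi_1(\Sigma_g)$ has trivial center for $g\ge2$.

\begin{example}[dimension $5$]\label{ex:five}
Let $N_3$ be the closed nonorientable surface of genus $3$ and $\Gamma=\pi_1(N_3)$. Its Euler characteristic is $-1$, so its orientation cover is $\Sigma_2$; thus $N_3$ is aspherical, $\Gamma$ is torsion-free, and $\ker w=\pi_1(\Sigma_2)$. The center of $\Gamma$ is trivial: if $z$ is central, then $z^2$ is central in $\ker w$, so $z^2=1$ and $z=1$. Since $H_1(N_3)=\mathbb Z^2\oplus\mathbb Z/2$, there is a surjection $\chi\colon\Gamma\to\mathbb Z/3$. Let $\Gamma$ act on $V=\mathbb Z^2\oplus\mathbb Z$ by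
\[
\rho(\gamma)=\rho_3^{\chi(\gamma)}\oplus w(\gamma).
\]
Then $\det\rho=w$. If $(v',t)$ is fixed by $\rho(\Gamma)$, an element with $\chi(\gamma)=1$ gives $\rho_3v'=v'$, so $v'=0$, and an element with $w(\gamma)=-1$ gives $t=-t$, so $t=0$. By Lemma~\ref{lem:bundle}, $M$ is a smooth orientable aspherical $5$-manifold with $Z(\pi_1M)=1$. The subgroup $\ker w$ acts trivially on the summand $\mathbb Z$ and gives a cover of degree $2$ with $\mathrm{TC}\le11-1=10$. The subgroup $\ker\chi$ acts trivially on the summand $\mathbb Z^2$ and gives a cover of degree $3$ with $\mathrm{TC}\le11-2=9$.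
\end{example}

It remains to bring the bound $10$ down from the two covers to $M$. By Proposition~\ref{prop:join} we must map a $10$-dimensional free $G$-complex equivariantly to the $8$-connected space $J_{10}$. There is no obstruction below the top cells, and on the top cells there is a single cohomology class $o$. It dies on subgroups of $G$ of index $2^2$ and $3^2$, so $4o=0$ and $9o=0$, and $o=9o-2\cdot4o=0$. We now give the details in general.

\subsection{The obstruction class and the transfer}\label{sub:obstruction}

We recall the primary obstruction in equivariant form. Let $H$ be a group, $m\ge2$, $K$ a free $H$-CW complex of dimension $m+1$ with cellular chain complex $C_*(K)$, and $Y$ an $(m-1)$-connected $H$-space. As $Y$ is simply connected, $\pi_m(Y)$ is the set of free homotopy classes of maps $S^m\to Y$, and it is a $\mathbb Z[H]$-module. Because $H$ permutes the cells freely, an $H$-map is built by extending over one cell in each orbit and translating.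
\begin{itemize}
\item[(O1)] There is an $H$-map $f\colon K^{(m)}\to Y$ on the $m$-skeleton, since $\pi_j(Y)=0$ for $j<m$.
\item[(O2)] The cochain $c(f)\in\operatorname{Hom}_H(C_{m+1}(K),\pi_mY)$ assigns to an oriented $(m+1)$-cell the class of $f$ composed with the attaching map. It is a cocycle, as there are no cells of dimension $m+2$, and $f$ extends to an $H$-map on $K$ if and only if $c(f)=0$.
\item[(O3)] Two maps $f,f'$ as in (O1) are $H$-homotopic on $K^{(m-1)}$, and $c(f)-c(f')$ is the coboundary of their difference cochain in $\operatorname{Hom}_H(C_m(K),\pi_mY)$. Conversely, every such cochain is the difference cochain of $f$ and some $f'$ that agrees with $f$ on $K^{(m-1)}$.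
\end{itemize}
Thus the class $o_H=[c(f)]\in H^{m+1}(\operatorname{Hom}_H(C_*(K),\pi_mY))$ does not depend on $f$, and it vanishes if and only if there is an $H$-map $K\to Y$.

Suppose now that $K$ and $Y$ carry actions of a group $G$, free on $K$, and that $H\le G$ has finite index $D$. A $G$-equivariant cochain is $H$-equivariant; this gives the restriction $\mathrm{res}$. In the other direction, the \emph{transfer} of an $H$-equivariant cochain $c$ is
\[
(\mathrm{tr}\,c)(\sigma)=\sum_{gH\in G/H}g\,c(g^{-1}\sigma).
\]
Each term depends only on the coset, since $gh\,c(h^{-1}g^{-1}\sigma)=g\,c(g^{-1}\sigma)$. Replacing $g$ by $\gamma g$ permutes the cosets and gives $(\mathrm{tr}\,c)(\gamma\sigma)=\gamma(\mathrm{tr}\,c)(\sigma)$ for $\gamma\in G$. The transfer commutes with the coboundary because the boundary commutes with $G$. If $c$ is $G$-equivariant, every term equals $c(\sigma)$, so $\mathrm{tr}\circ\mathrm{res}=D$. Finally, a $G$-map $f$ on $K^{(m)}$ is an $H$-map with the same cochain $c(f)$, so $o_H=\mathrm{res}\,o_G$. Together,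
\begin{equation}\label{eq:transfer}
[G:H]\cdot o_G=\mathrm{tr}\,o_H .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:descent}]
Let $\pi=\pi_1(M)$, $\varphi=\mathrm{id}$, and let $K$ be as in Lemma~\ref{lem:model}. Take $Y=J_{2n}$, which is $(2n-2)$-connected, and $m=2n-1\ge3$. Let $\pi_i=\pi_1(M_i)\le\pi$, of index $d_i$, and $H_i=\pi_i\times\pi_i$, of index $d_i^2$ in $G$. The universal cover of $M_i$ is $\tilde M$, so Proposition~\ref{prop:join}(i) for $M_i$ gives an $H_i$-map $P\to J_{2n}(\pi_i)$, and the inclusion $J_{2n}(\pi_i)\subset J_{2n}(\pi)$ is $H_i$-equivariant. Hence there is an $H_i$-map $K\to J_{2n}$, that is, $o_{H_i}=0$. By \eqref{eq:transfer}, $d_i^2\,o_G=0$ for all $i$. No prime divides all $d_i$, so none divides all $d_i^2$, and $1$ is an integral combination of the $d_i^2$. Therefore $o_G=0$. There is a $G$-map $K\to J_{2n}$, hence a $G$-map $P\to J_{2n}$, and $\mathrm{TC}(M)\le2n$ by Proposition~\ref{prop:join}(ii).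
\end{proof}

Without the condition on the degrees, the argument shows only that $o_G$ is a torsion class.

\subsection{Counterexamples in all dimensions $n\ge5$}

\begin{proof}[Proof of Theorem~\ref{thm:a}]
For $n=5$, Theorem~\ref{thm:descent} applies to the manifold of Example~\ref{ex:five} and its covers of degrees $2$ and $3$, and gives $\mathrm{TC}(M)\le10$.

For $n=6$, let $\Gamma=\pi_1(\Sigma_2)$. Since $H_1(\Sigma_2)=\mathbb Z^4$, there are surjections $\chi_2\colon\Gamma\to\mathbb Z/2$ and $\chi_3\colon\Gamma\to\mathbb Z/3$. Let $\Gamma$ act on $V=\mathbb Z^2\oplus\mathbb Z^2$ by $\rho=\rho_3^{\chi_3}\oplus(-1)^{\chi_2}I_2$. Then $\det\rho=1=w$. A fixed vector has first component $0$ (use $\gamma$ with $\chi_3(\gamma)=1$) and second component $0$ (use $\gamma$ with $\chi_2(\gamma)=1$). Each of $\ker\chi_2$ and $\ker\chi_3$ acts trivially on a summand of rank $2$, so Lemma~\ref{lem:bundle} gives a smooth orientable aspherical $6$-manifold with trivial center and covers of degrees $2$ and $3$ with $\mathrm{TC}\le13-2=11\le12$. Theorem~\ref{thm:descent} gives $\mathrm{TC}(M)\le12$.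

If $M$ is an example in dimension $n$, then $M\times\Sigma_2$ is an example in dimension $n+2$: it is oriented and aspherical, the center of a product of groups is the product of the centers, and $\mathrm{TC}(M\times\Sigma_2)\le2n+5-1=2(n+2)$ by \eqref{eq:prod} and \eqref{eq:dim}. Induction from $n=5$ and $n=6$ covers all $n\ge5$.
\end{proof}

\section{Free products and connected sums}\label{sec:free}

Throughout this section $X$, $A$, $B$, $R$, $\varphi$ are as in Theorem~\ref{thm:free}, $\pi=A*B$, and $G$, $P$, $J$ are as in Section~\ref{sub:labels}. Since $\alpha\otimes\beta\ne0$ and the trivial group has no homology in degree $n\ge1$, both $A$ and $B$ are nontrivial. The class that detects the maximal value is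
\[
\omega=\varphi_*[X]\times\varphi_*[X]\in H_{2n}(G;R).
\]

\subsection{Isotropy, and the case of the genus two surface}\label{sub:model}

Suppose that $\mathrm{TC}(X)\le2n$, so that there is a $G$-map $P\to J_{2n}$ to a complex of dimension $2n-1$. If $G$ acted freely on $J$, the proof of Proposition~\ref{prop:lower} would give $\omega=0$. But the action is not free; every vertex already has a conjugate of $\Delta$ as its stabilizer. What survives is that $\omega$ is carried by the part of $J$ where the action is not free, and this part is governed by centralizers.

\begin{lemma}\label{lem:stab}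
If $(a,b)\ne(1,1)$ maps a simplex of $J$ with labels $x_0,\dots,x_m$ to itself, then $b\ne1$ and $x_0^{-1}x_i$ lies in the centralizer $C_\pi(b)$ for all $i$.
\end{lemma}

\begin{proof}
The element fixes each vertex, so $a=x_ibx_i^{-1}$ for all $i$. If $b=1$ then $a=1$, which is excluded. From $x_0bx_0^{-1}=x_ibx_i^{-1}$ we get that $x_0^{-1}x_i$ commutes with $b$.
\end{proof}

So a simplex with nontrivial stabilizer has all its labels in a left coset of a centralizer. For an abelian group this is no restriction, in agreement with the small value of $\mathrm{TC}(T^n)$. In a free product centralizers are small, and one can list the subgroups of $G$ from which $\omega$ can come.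

\begin{example}\label{ex:genus2}
Let $X=\Sigma_2=T^2\#T^2$, $A=B=\mathbb Z^2$, $R=\mathbb Z$, and let $\varphi$ be induced by the pinch map $\Sigma_2\to T^2\vee T^2$. By Lemma~\ref{lem:Q} below, the centralizer of a nontrivial element of $\pi=A*B$ lies in a conjugate of $A$, in a conjugate of $B$, or in an infinite cyclic group $Z$; as these groups are abelian, the centralizer is the whole group in each case. The subgroups of $G$ that preserve the subsets $A$, $B$, $Z$ of $\pi$ turn out to be $A\times A$, $B\times B$, $Z\times Z$. Proposition~\ref{prop:local} will show that if $\mathrm{TC}(\Sigma_2)\le4$, then $\omega\in H_4(G)$ is a sum of classes induced from these subgroups and from $\Delta$. Now $H_4(\Delta)=H_4(T^2\vee T^2)=0$ and $H_4(Z\times Z)=H_4(T^2)=0$, but $H_4(A\times A)=H_4(T^4)=\mathbb Z$, so the list alone gives no contradiction. The remedy is to keep $A$ from the first factor of $G$ and $B$ from the second, that is, to apply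
\[
p=p_A\times p_B\colon G\to A\times B=\mathbb Z^4 .
\]
It maps $A\times A$ onto $A\times1\cong\mathbb Z^2$ and $B\times B$ onto $1\times B\cong\mathbb Z^2$, groups with $H_4=0$. So $p_*\omega=0$. On the other hand both collapse maps $\Sigma_2\to T^2$ have degree $\pm1$, so $p_*\omega=\pm[T^2]\times[T^2]$ generates $H_4(\mathbb Z^4)$. Hence $\mathrm{TC}(\Sigma_2)=5$. Note that $\varphi$ is not an isomorphism; this is why Proposition~\ref{prop:join}(i) was stated for an arbitrary homomorphism.
\end{example}

The general proof needs a homology theory that tolerates isotropy, a description of centralizers in $A*B$, and the localization statement just quoted.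

\subsection{Equivariant homology}\label{sub:homology}

Fix a free resolution $F\to\mathbb Z$ by right $\mathbb Z[G]$-modules. It is also a free resolution over $\mathbb Z[H]$ for every subgroup $H\le G$. For a pair $(Y,Y')$ of $H$-spaces put
\[
H^H_*(Y,Y')=H_*\bigl(F\otimes_{\mathbb Z[H]}C_*(Y,Y';R)\bigr),
\]
with singular chains. In particular $H^H_*(\mathrm{pt})=H_*(H;R)$. Two facts of homological algebra about complexes concentrated in degrees $\ge0$ give everything we need: the functor $F\otimes_{\mathbb Z[H]}-$ preserves short exact sequences and quasi-isomorphisms, since $F$ is free; and if $C$ consists of free $R[H]$-modules, then $F\otimes_{\mathbb Z[H]}C\to C_H=\mathbb Z\otimes_{\mathbb Z[H]}C$ is a quasi-isomorphism.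

For invariant subcomplexes of $J$ we may use simplicial chains. Order the vertices of each simplex by their indices. The group preserves this order, so simplicial chains embed equivariantly and quasi-isomorphically into singular chains, and $G$ permutes the basis of simplices without signs. We record the consequences.
\begin{itemize}
\item[(E1)] There are natural long exact sequences of pairs.
\item[(E2)] If a complex $C$ of $R[G]$-modules is a direct sum of subcomplexes that $G$ permutes transitively, $C'$ is one of them and $H$ is its stabilizer, then $C=\mathbb Z[G]\otimes_{\mathbb Z[H]}C'$, and the natural map $F\otimes_{\mathbb Z[H]}C'\to F\otimes_{\mathbb Z[G]}C$ is an isomorphism. The same holds with $G$ replaced by a subgroup.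
\item[(E3)] If the $H$-space $Y$ is contractible, then $Y\to\mathrm{pt}$ induces $H^H_*(Y)\cong H_*(H;R)$. If $H'\le H$ and $Y'\subset Y$ is contractible and $H'$-invariant, then $H^{H'}_*(Y')\to H^H_*(Y)$ becomes the map $H_*(H';R)\to H_*(H;R)$ induced by the inclusion of groups.
\item[(E4)] If $C_*(Y,Y';R)$ consists of free $R[G]$-modules, then $H^G_*(Y,Y')=H_*(C_*(Y,Y';R)_G)$. In particular $H^G_i(Y,Y')=0$ if moreover $C_i(Y,Y';R)=0$.
\end{itemize}

\begin{lemma}\label{lem:omega}
There is a class in $H^G_{2n}(P)$ whose image in $H^G_{2n}(\mathrm{pt})=H_{2n}(G;R)$ is $\omega$.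
\end{lemma}

\begin{proof}
If $Y\to Y/G$ is a covering on whose fibers $G$ acts freely and transitively, then $G$ permutes the singular simplices of $Y$ freely and every singular simplex of $Y/G$ lifts, so $H^G_*(Y)=H_*(Y/G;R)$ by (E4), naturally in $Y$. Let $c\colon X\to B\pi=K(\pi,1)$ induce $\varphi$, let $E\pi$ be the universal cover of $B\pi$, and let $\tilde c\colon\tilde X\to E\pi$ be a $\varphi$-equivariant lift. Then $[x,u]\mapsto x\tilde c(u)$ is a $\pi$-map $P_\varphi\to E\pi$ over $c$, and its square is a $G$-map $P\to E\pi\times E\pi$ over $c\times c$. As $E\pi\times E\pi$ is contractible, the map $H^G_*(P)\to H^G_*(\mathrm{pt})$ is identified with $(c\times c)_*$, which sends $[X\times X]=[X]\times[X]$ to $\omega$.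
\end{proof}

\subsection{Centralizers in a free product}\label{sub:tree}

The \emph{Bass--Serre tree} $\mathcal T$ of $\pi=A*B$ has as vertices the cosets $xA$ and $xB$, and one edge for each $x\in\pi$, joining $xA$ to $xB$. The group acts by left multiplication. Vertex stabilizers are the conjugates of $A$ and $B$, edge stabilizers are trivial, and no element inverts an edge, since the two types of vertices are preserved. An element that fixes two distinct vertices fixes the geodesic between them, hence an edge, hence is trivial. An element $b$ that fixes no vertex is called \emph{hyperbolic}; it has a unique invariant line, its \emph{axis}, and acts on it by a nontrivial translation \cite[I.6.4]{Serre}. In particular hyperbolic elements have infinite order. If $\ell$ is the axis of $b$, then $g\ell$ is the axis of $gbg^{-1}$.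

Let $\ell$ be the axis of a hyperbolic element and $N_\ell$ the group of elements that map $\ell$ to itself. It acts faithfully on $\ell$, because an element that fixes $\ell$ pointwise fixes an edge. So $N_\ell$ is a subgroup of the infinite dihedral group $\operatorname{Aut}(\ell)$. Let $Z_\ell\le N_\ell$ be the subgroup of translations; it is nontrivial, hence infinite cyclic. The other elements of $N_\ell$ are reflections and have order $2$, and $[N_\ell:Z_\ell]\le2$.

When $A$ is not abelian, the centralizers of elements of $A$ may overlap in an uncontrolled way. We therefore replace centralizers by larger subgroups that meet trivially. Let $\mathcal Q$ be the set of all vertex stabilizers and all groups $Z_\ell$. It is closed under conjugation, since $gZ_\ell g^{-1}=Z_{g\ell}$.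

\begin{lemma}\label{lem:Q}
\begin{itemize}
\item[(i)] For every $b\ne1$ there is $Q\in\mathcal Q$ with $C_\pi(b)\subset Q$; moreover $b \in Q$, and $Q$ is a proper subgroup of $\pi$.
\item[(ii)] Distinct members of $\mathcal Q$ meet trivially.
\item[(iii)] A vertex stabilizer is its own normalizer, and the normalizer of $Z_\ell$ is $N_\ell$. If $A$ and $B$ have no element of order $2$, then $N_\ell=Z_\ell$.
\end{itemize}
\end{lemma}

\begin{proof}
(ii) Distinct vertex stabilizers belong to distinct vertices and so meet trivially. Let $1\ne g\in Z_\ell$. Its orbits on $\ell$ are unbounded, while an element with a fixed vertex has bounded orbits. So $g$ lies in no vertex stabilizer, it is hyperbolic, and its axis is the invariant line $\ell$. Hence $g\in Z_{\ell'}$ implies $\ell'=\ell$.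

(i) If $b$ fixes a vertex $v$, it fixes no other vertex. For $c\in C_\pi(b)$ we have $b(cv)=c(bv)=cv$, so $cv=v$. If $b$ is hyperbolic with axis $\ell$ and $c\in C_\pi(b)$, then $c\ell$ is the axis of $cbc^{-1}=b$, so $c\in N_\ell$. A reflection conjugates the translation $b$ to $b^{-1}\ne b$, so $c\in Z_\ell$. Clearly $b\in C_\pi(b)\subset Q$. No member of $\mathcal Q$ is all of $\pi$, because by (ii) it meets one of the distinct nontrivial groups $A,B\in\mathcal Q$ trivially.

(iii) If $g$ normalizes the stabilizer of $v$, then $v$ and $gv$ have the same nontrivial stabilizer, so $gv=v$. If $g$ normalizes $Z_\ell$, then $Z_{g\ell}=Z_\ell$, and $g\ell=\ell$ by the proof of (ii); conversely $g\ell=\ell$ gives $gZ_\ell g^{-1}=Z_\ell$. An element of order $2$ in $\pi$ is not hyperbolic, so it fixes a vertex and is conjugate into $A$ or $B$. If there is none, $N_\ell$ contains no reflection.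
\end{proof}

\subsection{Pieces and localization}\label{sub:pieces}

A \emph{piece} is a left coset $xQ$ with $x\in\pi$ and $Q\in\mathcal Q$. A piece $Y$ determines its group as $Q=\{y^{-1}z:y,z\in Y\}$. The group $G$ permutes the pieces:
\[
(a,b)\cdot xQ=axQb^{-1}=axb^{-1}\,(bQb^{-1}).
\]
Since $(x^{-1},1)\cdot xQ=Q$ and $(b,b)\cdot Q=bQb^{-1}$, we can choose a set $\mathcal R$ of representatives of the $G$-orbits of pieces among $A$, $B$ and the groups $Z_\ell$. The formula also shows that the stabilizer of the piece $Q\in\mathcal Q$ is
\begin{equation}\label{eq:GQ}
G_Q=\{(a,b)\in G:\ b\in N_\pi(Q),\ ab^{-1}\in Q\},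
\end{equation}
where $N_\pi(Q)$ is the normalizer. \emph{Two distinct pieces share at most one element}: if $y\ne z$ lie in $xQ\cap x'Q'$, then $xQ=yQ$, $x'Q'=yQ'$ and $1\ne y^{-1}z\in Q\cap Q'$, so $Q=Q'$ by Lemma~\ref{lem:Q}(ii) and the pieces coincide.

Let $S\subset J$ be the union of the subcomplexes $J(Y)$ over all pieces $Y$. By Lemmas~\ref{lem:stab} and~\ref{lem:Q}(i), a simplex with nontrivial stabilizer has all its labels in a piece $x_0Q$. Thus
\begin{equation}\label{eq:free}
\text{every simplex of $J$ that is not in $S$ has trivial stabilizer.}
\end{equation}
The contractible complexes $J(Y)$ overlap only in simplices all of whose labels are equal. We collect these in $S_0=\bigsqcup_{x\in\pi}J(\{x\})$, and put $J(Y)_0=J(Y)\cap S_0=\bigsqcup_{x\in Y}J(\{x\})$. We have $S_0\subset S$ because $x\in xA$, and both $S$ and $S_0$ are $G$-invariant. Modulo $S_0$ the complex $S$ falls apart into the contributions of the single pieces.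

\begin{lemma}\label{lem:S}
The group $H^G_{2n}(S)$ is generated by the images of $H^\Delta_{2n}(J(\{1\}))=H_{2n}(\Delta;R)$ and of $H^{G_Q}_{2n}(J(Q))=H_{2n}(G_Q;R)$ for $Q\in\mathcal R$.
\end{lemma}

\begin{proof}
A simplex of $S$ that is not in $S_0$ has two distinct labels, so it lies in $J(Y)$ for exactly one piece $Y$. Its faces lie in the same $J(Y)$. Hence, with simplicial chains, $C_*(S,S_0)=\bigoplus_YC_*(J(Y),J(Y)_0)$ as complexes, and $G$ permutes the summands as it permutes the pieces. By (E2),
\begin{equation}\label{eq:sum}
H^G_*(S,S_0)=\bigoplus_{Q\in\mathcal R}H^{G_Q}_*(J(Q),J(Q)_0).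
\end{equation}

Fix $Q\in\mathcal R$. We claim that $H^{G_Q}_{2n}(J(Q))\to H^{G_Q}_{2n}(J(Q),J(Q)_0)$ is surjective. By (E1) it suffices to show that $H^{G_Q}_{2n-1}(J(Q)_0)\to H^{G_Q}_{2n-1}(J(Q))$ is injective. The group $G_Q$ contains $Q\times1$, so it acts transitively on the set $Q$, and by \eqref{eq:GQ} the stabilizer of $1$ is $\Delta_Q=\{(b,b):b\in N_\pi(Q)\}$. By (E2), $H^{G_Q}_*(J(Q)_0)=H^{\Delta_Q}_*(J(\{1\}))$, and by (E3) the map in question is the map $H_{2n-1}(\Delta_Q;R)\to H_{2n-1}(G_Q;R)$ induced by the inclusion. It is injective because $(a,b)\mapsto(b,b)$ is a homomorphism $G_Q\to\Delta_Q$ that restricts to the identity on $\Delta_Q$.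

Let $z\in H^G_{2n}(S)$. By \eqref{eq:sum} and the claim there is a sum $z'$ of images of classes in the groups $H^{G_Q}_{2n}(J(Q))$ that has the same image as $z$ in $H^G_{2n}(S,S_0)$. Then $z-z'$ comes from $H^G_{2n}(S_0)$. Since $G$ permutes the components $J(\{x\})$ of $S_0$ transitively with stabilizer $\Delta$ at $x=1$, (E2) gives $H^G_{2n}(S_0)=H^\Delta_{2n}(J(\{1\}))$.
\end{proof}

\begin{proposition}[localization]\label{prop:local}
If $\mathrm{TC}(X)\le2n$, then $\omega$ lies in the sum of the images of $H_{2n}(\Delta;R)$ and of $H_{2n}(G_Q;R)$, $Q\in\mathcal R$, under the maps to $H_{2n}(G;R)$ induced by the inclusions of groups.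
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:join}(i) there is a $G$-map $P\to J_{2n}\subset J$. Identify $H^G_{2n}(J)$ with $H_{2n}(G;R)$ by (E3). By Lemma~\ref{lem:omega}, $\omega$ is the image of a class in $H^G_{2n}(P)$, hence of a class in $H^G_{2n}(J_{2n})$. By \eqref{eq:free}, the simplicial chain complex $C_*(J_{2n},J_{2n}\cap S;R)$ has a basis of simplices that $G$ permutes freely, and it vanishes in degree $2n$ because $\dim J_{2n}=2n-1$. So $H^G_{2n}(J_{2n},J_{2n}\cap S)=0$ by (E4). The map $H^G_{2n}(J_{2n})\to H^G_{2n}(J,S)$ factors through this group, so $\omega$ maps to $0$ in $H^G_{2n}(J,S)$ and comes from $H^G_{2n}(S)$ by (E1). Lemma~\ref{lem:S} and (E3) finish the proof.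
\end{proof}

\subsection{The mixed projection}\label{sub:proofB}

\begin{proof}[Proof of Theorem~\ref{thm:free}]
By \eqref{eq:dim} it suffices to exclude $\mathrm{TC}(X)\le2n$. Suppose that this inequality holds. All homology has coefficients in $R$. Let $p=p_A\times p_B\colon G\to A\times B$. Since $R$ is a principal ideal domain, the K\"unneth theorem says that the cross product
\begin{equation}\label{eq:kunneth}
\bigoplus_{i+j=2n}H_i(A)\otimes_RH_j(B)\longrightarrow H_{2n}(A\times B)
\end{equation}
is injective. Let $D\subset H_{2n}(A\times B)$ be the image of the two summands with $(i,j)=(2n,0)$ and $(0,2n)$; it is the sum of the images of $H_{2n}(A\times1)$ and $H_{2n}(1\times B)$. We show that $p_*$ maps every group in Proposition~\ref{prop:local} into $D$.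

\emph{The diagonal.} The wedge $K(A,1)\vee K(B,1)$ is a $K(A*B,1)$, so $H_{2n}(\Delta)$ is generated by the images of the homology of $\{(a,a):a\in A\}$ and of $\{(b,b):b\in B\}$. Since $p(a,a)=(a,1)$ and $p(b,b)=(1,b)$, these subgroups are mapped into $A\times1$ and $1\times B$.

\emph{The pieces $A$ and $B$.} By Lemma~\ref{lem:Q}(iii) and \eqref{eq:GQ}, $G_A=A\times A$ and $G_B=B\times B$. Here $p(a,a')=(a,1)$ and $p(b,b')=(1,b')$.

\emph{The pieces $Q=Z_\ell$.} We claim that $H_{2n}(G_Q)=0$. The homomorphism $G_Q\to N_\ell/Z_\ell$, $(a,b)\mapsto bZ_\ell$, has kernel $Z_\ell\times Z_\ell\cong\mathbb Z^2$, and $H_{2n}(\mathbb Z^2)=H_{2n}(T^2)=0$ because $2n\ge4$. If $N_\ell=Z_\ell$, then $G_Q=Z_\ell\times Z_\ell$ and the claim holds. Otherwise $A$ or $B$ has an element of order $2$ by Lemma~\ref{lem:Q}(iii), so $2$ is invertible in $R$ by hypothesis. The index of $Z_\ell\times Z_\ell$ in $G_Q$ is then $2$ (the element $(b,b)$ with $b$ a reflection is not in the kernel), and by the homological transfer, multiplication by $2$ on $H_{2n}(G_Q)$ factors through $H_{2n}(Z_\ell\times Z_\ell)=0$. So $H_{2n}(G_Q)=0$.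

By Proposition~\ref{prop:local}, $p_*\omega\in D$. By naturality of the cross product, $p_*\omega=\alpha\times\beta$ is the image under \eqref{eq:kunneth} of the nonzero element $\alpha\otimes\beta$ of the summand $(i,j)=(n,n)$, which differs from $(2n,0)$ and $(0,2n)$. This contradicts the injectivity of \eqref{eq:kunneth}.
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
The conditions $n\ge2$ and ``no element of order $2$, or $2\in R^\times$'' enter only through the vanishing of $H_{2n}(G_Q;R)$ for $Q=Z_\ell$.

For $n=1$ the theorem is false. Take $X=S^1$, $A=\langle a\rangle\cong\mathbb Z$, $B=\langle b\rangle\cong\mathbb Z$, $R=\mathbb Z$, and let $\varphi$ send a generator to $ab$. Then $\alpha$ and $\beta$ generate $H_1(A)$ and $H_1(B)$, but $\mathrm{TC}(S^1)\le2$. Here $\omega$ comes from $H_2(Z_\ell\times Z_\ell)$, where $\ell$ is the axis of $ab$.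

If $N_\ell$ contains a reflection $b$, then $G_Q\to N_\ell/Z_\ell=\mathbb Z/2$ is split by $(b,b)$, so $H_i(G_Q;\mathbb F_2)\neq0$ for all $i$, and the vanishing used in the proof fails over $\mathbb F_2$.
\end{remark}

\subsection{Connected sums}\label{sub:sums}

Let $M,L$ be oriented $n$-manifolds, $n\ge2$, with fundamental groups $A,B$, and let $\varphi\colon\pi_1(M\#L)\to\pi_1(M\vee L)=A*B$ be induced by the map that pinches the connecting sphere to a point. The homomorphism $p_A\varphi$ is induced by the collapse $M\#L\to M\vee L\to M$, which has degree $\pm1$ because it is a homeomorphism over a nonempty open subset of $M$. The same holds for $p_B\varphi$ and $L$. Hence, up to sign,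
\begin{equation}\label{eq:pinch}
\text{$\alpha$ and $\beta$ are the images of $[M]$ in $H_n(A;R)$ and of $[L]$ in $H_n(B;R)$.}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:b}]
Take $R=\mathbb Z$. The group $A$ is torsion-free: an element of prime order $\ell_0$ would give a cover of $M$ that is a $K(\mathbb Z/\ell_0,1)$, with nonzero integral homology in every odd degree, and at the same time a possibly noncompact $n$-manifold, with no homology above degree $n$. The same argument applies to $B$. Since $M$ and $L$ are aspherical, $H_n(A)=H_n(M)\cong\mathbb Z$ and $H_n(B)=H_n(L)\cong\mathbb Z$, and by \eqref{eq:pinch} the classes $\alpha,\beta$ are generators. So $\alpha\otimes\beta$ generates $\mathbb Z\otimes\mathbb Z\cong\mathbb Z$, and Theorem~\ref{thm:free} applies.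
\end{proof}

The freedom in the choice of $R$ gives connected sums of manifolds that are not aspherical.

\begin{corollary}\label{cor:more}
Let $M,L$ be oriented $n$-manifolds, $n\ge2$. Then $\mathrm{TC}(M\#L)=2n+1$ in each of the following cases.
\begin{itemize}
\item[(i)] $M$ and $L$ are rationally essential, that is, their fundamental classes have nonzero images in $H_n(\pi_1M;\mathbb Q)$ and $H_n(\pi_1L;\mathbb Q)$. The fundamental groups may have arbitrary torsion.
\item[(ii)] $n\ge3$ is odd, and $M$ and $L$ are lens spaces with fundamental group $\mathbb Z/p$, where $p$ is an odd prime.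
\end{itemize}
\end{corollary}

\begin{proof}
Take $R=\mathbb Q$ in (i) and $R=\mathbb F_p$ in (ii). In both cases $R$ is a field in which $2$ is invertible, and a tensor product of nonzero vectors is nonzero. By \eqref{eq:pinch} it remains to see that $\alpha,\beta\ne0$, which in (i) is the hypothesis. In (ii), a lens space of dimension $n$ is the $n$-skeleton of an infinite lens space $S^\infty/(\mathbb Z/p)=K(\mathbb Z/p,1)$ with one cell in each dimension and cellular boundary maps alternately $0$ and $p$. Over $\mathbb F_p$ all boundary maps vanish, so the inclusion of the $n$-skeleton is injective on $H_n(\,\cdot\,;\mathbb F_p)$.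
\end{proof}

Some hypothesis on both summands is needed: $T^n\#S^n=T^n$ has $\mathrm{TC}=n+1$.

\section{Descent in the stable range}\label{sec:stable}

Let $M$, $n$, $k$ be as in Theorem~\ref{thm:stable}, $\pi=\pi_1(M)$, $\varphi=\mathrm{id}$, and let $K$ be the contractible free $G$-CW complex of dimension $2n$ from Lemma~\ref{lem:model}. Put $J'=J_{k+1}(\pi)$, which is $(k-1)$-connected. We want a $G$-map $K\to J'$. For $k<2n-1$ there are obstructions in several degrees, and the later ones depend on the choices made for the earlier ones, so there is no single cohomology class to which \eqref{eq:transfer} applies. The condition $k\ge n+1$ puts the problem in the range of Freudenthal's theorem. There it becomes the vanishing of one element in an abelian group of stable maps, and a transfer is again available.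

\subsection{A stable obstruction}

Let $W$ be the unreduced suspension of $J'$, the quotient of $J'\times[0,1]$ in which $J'\times\{0\}$ is collapsed to the north pole $\mathbf n$ and $J'\times\{1\}$ to the south pole $\mathbf s$. It is a $k$-connected CW complex with a $G$-action that fixes both poles; we take $\mathbf s$ as base point. A map $f\colon K\to J'$ gives, by following meridians, a homotopy $(y,t)\mapsto[f(y),t]$ in $W$ from the constant map $\mathbf n$ to the constant map $\mathbf s$. So an equivariant map to $J'$ makes the two poles equivariantly homotopic as maps on $K$, and it is this statement that we stabilize.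

For $H\le G$ let $\mathcal S_H$ be the homotopy category of $\operatorname{Fun}(BH,\mathrm{Sp})$: its objects are spectra with an $H$-action, and the equivariant maps that induce isomorphisms on the homotopy groups of the underlying spectra are inverted. We use the following standard properties.
\begin{itemize}
\item[(S1)] $\mathcal S_H$ is an additive category, and a morphism is an isomorphism if and only if it induces an isomorphism on $\pi_*$. A based $H$-map of based $H$-CW complexes induces a morphism of suspension spectra that depends only on its based $H$-homotopy class.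
\item[(S2)] For a free $G$-CW complex $K$ and a based CW complex $Y$ with a based cellular $G$-action, the morphisms $\Sigma^\infty K_+\to\Sigma^\infty Y$ in $\mathcal S_G$ are, by adjunction, the $G$-homotopy classes of $G$-maps $K\to\Omega^\infty\Sigma^\infty Y=\operatorname{colim}_j\Omega^j\Sigma^jY$. Here $K_+$ is $K$ with a disjoint base point.
\item[(S3)] For $H$ of finite index, restriction $\mathrm{Res}_H\colon\mathcal S_G\to\mathcal S_H$, induction $\mathrm{Ind}_HE'=G_+\wedge_HE'$ and coinduction $\mathrm{CoInd}_HE'=F_H(G_+,E')$ are additive functors. The underlying spectra of $\mathrm{Ind}_HE'$ and $\mathrm{CoInd}_HE'$ are a finite wedge and a finite product of copies of $E'$, and $\pi_*\mathrm{Ind}_HE'=\mathbb Z[G]\otimes_{\mathbb Z[H]}\pi_*E'$, $\pi_*\mathrm{CoInd}_HE'=\operatorname{Hom}_H(\mathbb Z[G],\pi_*E')$.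
\end{itemize}
Let $\mathbb S=\Sigma^\infty S^0$ with trivial action, $E=\Sigma^\infty W$, and let $e\colon\mathbb S\to E$ be induced by the based $G$-map $S^0\to W$ that sends the non-base point to $\mathbf n$. Let $\epsilon\colon\Sigma^\infty K_+\to\mathbb S$ be induced by $K\to\mathrm{pt}$. Since $K$ is contractible, $\epsilon$ is an isomorphism in $\mathcal S_H$ for every $H\le G$.

We also recall two facts of unstable homotopy theory. A map of path-connected spaces is \emph{$m$-connected} if it is bijective on $\pi_i$ for $i<m$ and surjective on $\pi_m$.
\begin{itemize}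
\item[(U1)] (Freudenthal) If $Y$ is a $j$-connected based CW complex, $j\ge0$, then $Y\to\Omega\Sigma Y$ is $(2j+1)$-connected. The map $\Omega^i\Sigma^iY\to\Omega^{i+1}\Sigma^{i+1}Y$ is then $(2j+i+1)$-connected, so $Y\to\Omega^\infty\Sigma^\infty Y$ is $(2j+1)$-connected as well.
\item[(U2)] (lifting) Let $\iota\colon Y\to Y'$ be an $m$-connected $G$-map, and let $(K_1,K_0)$ be a pair of free $G$-CW complexes with $\dim K_1\le m$. Given $G$-maps $u_0\colon K_0\to Y$ and $v\colon K_1\to Y'$ with $v|_{K_0}=\iota u_0$, there is a $G$-map $u\colon K_1\to Y$ that extends $u_0$, with $\iota u$ $G$-homotopic to $v$ relative to $K_0$. One argues by induction over the skeleta, treating one cell in each orbit by the nonequivariant statement and translating.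
\end{itemize}

\begin{lemma}\label{lem:e}
\begin{itemize}
\item[(i)] If $H\le G$ and there is an $H$-map $K\to J'$, then $\mathrm{Res}_He=0$ in $\mathcal S_H$.
\item[(ii)] If $e=0$ in $\mathcal S_G$, then there is a $G$-map $K\to J'$.
\end{itemize}
\end{lemma}

\begin{proof}
The morphism $e\epsilon$ is induced by the based map $K_+\to W$ that sends $K$ to $\mathbf n$.

(i) The homotopy along meridians is a based $H$-homotopy from this map to the constant map. So $e\epsilon=0$ in $\mathcal S_H$ by (S1), and $\epsilon$ is an isomorphism.

(ii) Let $\iota\colon W\to\Omega^\infty\Sigma^\infty W$ be the stabilization. Under (S2), $e\epsilon$ and $0$ correspond to the constant maps at $\iota(\mathbf n)$ and $\iota(\mathbf s)$. So there is a $G$-map $v\colon K\times[0,1]\to\Omega^\infty\Sigma^\infty W$ that is constant equal to $\iota(\mathbf n)$ on $K\times\{0\}$ and to $\iota(\mathbf s)$ on $K\times\{1\}$. We destabilize in two steps.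

Since $W$ is $k$-connected, $\iota$ is $(2k+1)$-connected, and $\dim(K\times[0,1])=2n+1\le2k+1$. By (U2) for the pair $(K\times[0,1],K\times\{0,1\})$ there is a $G$-map $K\times[0,1]\to W$ that sends the two ends to $\mathbf n$ and $\mathbf s$. Its adjoint is a $G$-map $K\to\Lambda$, where $\Lambda$ is the space of paths in $W$ from $\mathbf n$ to $\mathbf s$.

Let $\mu\colon J'\to\Lambda$ send $y$ to the meridian $t\mapsto[y,t]$; this is a $G$-map. To find its connectivity we may forget the action. Fix $y_0\in J'$. The map $W\to\Sigma J'$ to the reduced suspension that collapses the meridian of $y_0$ is a homotopy equivalence and sends both poles to the base point. It induces a weak equivalence $\Lambda\to\Omega\Sigma J'$, since both spaces are fibers of path fibrations with contractible total space over $W$ and $\Sigma J'$. The composite of $\mu$ with this map is the map $J'\to\Omega\Sigma J'$ of (U1). As $J'$ is $(k-1)$-connected, $\mu$ is $(2k-1)$-connected. The hypothesis $k\ge n+1$ gives $\dim K=2n\le2k-1$, so (U2) for the pair $(K,\emptyset)$ yields a $G$-map $K\to J'$.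
\end{proof}

The last inequality is the only place where the full strength of $k\ge n+1$ is used.

\subsection{The transfer on spectra}

\begin{lemma}\label{lem:stabletransfer}
Let $E$ be a spectrum with $G$-action and $e\colon\mathbb S\to E$ a morphism in $\mathcal S_G$. Let $H_1,\dots,H_r\le G$ have finite indices $D_1,\dots,D_r$ with greatest common divisor $1$. If $\mathrm{Res}_{H_i}e=0$ for all $i$, then $e=0$.
\end{lemma}

\begin{proof}
Let $H\le G$ have finite index $D$, with $G=\bigsqcup_jg_jH$. Consider the natural $G$-maps
\[
E\xrightarrow{\ \eta_E\ }\mathrm{CoInd}_H\mathrm{Res}_HE\xleftarrow{\ \nu\ }\mathrm{Ind}_H\mathrm{Res}_HE\xrightarrow{\ \kappa\ }E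
\]
given by $\eta_E(x)(g')=g'x$, by $\kappa[g,y]=gy$, and by $\nu[g,y](g')=g'gy$ if $g'g\in H$ and $\nu[g,y](g')=*$ otherwise, where $G$ acts on $\mathrm{CoInd}_H$ by $(\gamma f)(g')=f(g'\gamma)$. On underlying spectra $\nu$ is the canonical map from a finite wedge to a finite product, so it is an isomorphism in $\mathcal S_G$. Put $\theta_H=\kappa\nu^{-1}\eta_E\colon E\to E$.

On homotopy groups $\theta_H$ is multiplication by $D$. Indeed, let $x\in\pi_*E$. An element of $\operatorname{Hom}_H(\mathbb Z[G],\pi_*E)$ is determined by its values at the elements $g_j^{-1}$, and $\nu_*(\sum_ig_i\otimes y_i)$ has the value $y_j$ at $g_j^{-1}$, because $g_j^{-1}g_i\in H$ only for $i=j$. As $\eta_*(x)$ has the value $g_j^{-1}x$ at $g_j^{-1}$, we get $\nu_*^{-1}\eta_*(x)=\sum_jg_j\otimes g_j^{-1}x$, which $\kappa_*$ sends to $\sum_jg_jg_j^{-1}x=Dx$.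

If $\mathrm{Res}_He=0$, then naturality of $\eta$ gives $\eta_Ee=(\mathrm{CoInd}_H\mathrm{Res}_He)\,\eta_{\mathbb S}=0$, so $\theta_He=0$.

Choose integers $u_i$ with $\sum_iu_iD_i=1$ and put $\Theta=\sum_iu_i\theta_{H_i}$. Then $\Theta e=0$. We do not need to know that $\Theta$ is the identity of $E$: it induces the identity on $\pi_*E$, so it is an isomorphism by (S1), and $e=\Theta^{-1}\Theta e=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stable}]
Let $d_i$ be the degree of $M_i\to M$ and $H_i=\pi_1(M_i)\times\pi_1(M_i)$. The indices $d_i^2$ have greatest common divisor $1$. By Proposition~\ref{prop:join}(i) for $M_i$ there is an $H_i$-map $P\to J_{k+1}(\pi_1M_i)\subset J'$, hence an $H_i$-map $K\to J'$. Lemma~\ref{lem:e}(i) gives $\mathrm{Res}_{H_i}e=0$, Lemma~\ref{lem:stabletransfer} gives $e=0$, and Lemma~\ref{lem:e}(ii) gives a $G$-map $K\to J'$. By Lemma~\ref{lem:model} and Proposition~\ref{prop:join}(ii), $\mathrm{TC}(M)\le k+1$.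
\end{proof}

\subsection{Centerless manifolds of nearly minimal complexity}

With $r$ primes in place of $2$ and $3$, each cover can split off all but one of $r$ equal summands of the torus fiber.

\begin{proof}[Proof of Corollary~\ref{cor:eps}]
Let $r\ge2$, let $p_1,\dots,p_r$ be distinct primes, and let $m\ge2$ be an even common multiple of the numbers $p_i-1$. Let $\zeta_i$ be a primitive $p_i$-th root of unity and $V_i=\mathbb Z[\zeta_i]^{m/(p_i-1)}\cong\mathbb Z^m$, with the generator of $\mathbb Z/p_i$ acting by multiplication by $\zeta_i$. This automorphism has determinant $1$: for odd $p_i$ the determinant is an element of $\{\pm1\}$ whose $p_i$-th power is $1$, and for $p_i=2$ it is $(-1)^m=1$. It fixes no nonzero vector, since $\zeta_i-1\ne0$ in the domain $\mathbb Z[\zeta_i]$. Let $\Gamma=\pi_1(\Sigma_2)$, choose surjections $\chi_i\colon\Gamma\to\mathbb Z/p_i$, and let $\Gamma$ act on $V=V_1\oplus\dots\oplus V_r$ through $\chi_i$ on $V_i$. The determinant of this action is $1$, and the $i$-th component of a fixed vector vanishes, as one sees from an element with $\chi_i(\gamma)=1$. Lemma~\ref{lem:bundle} gives a smooth orientable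 aspherical manifold $M$ of dimension $n=rm+2$ with $Z(\pi_1M)=1$.

Let $\Gamma_i=\bigcap_{j\ne i}\ker\chi_j$. The image of $\Gamma$ in $\prod_{j\ne i}\mathbb Z/p_j$ surjects onto each factor, so its order is divisible by each $p_j$ and it is the whole product. Hence $\Gamma_i$ has index $d_i=\prod_{j\ne i}p_j$. A prime that divides $d_1$ is some $p_j$, and $p_j$ does not divide $d_j$; so the $d_i$ have greatest common divisor $1$. The group $\Gamma_i$ acts trivially on $\bigoplus_{j\ne i}V_j$, of rank $(r-1)m$, so the corresponding cover satisfies
\[
\mathrm{TC}(M_i)\le2n+1-(r-1)m=(n+m+2)+1 .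
\]
Theorem~\ref{thm:stable} with $k=n+m+2\ge n+1$ gives
\[
\mathrm{TC}(M)-1\le n+m+2\le n\Bigl(1+\frac2r\Bigr),\qquad\text{since}\quad\frac{m+2}{rm+2}\le\frac{2m}{rm}=\frac2r .
\]
Choose $r\ge2/\varepsilon$. The lower bound $\mathrm{TC}(M)-1\ge\dim M$ is Proposition~\ref{prop:lower}.
\end{proof}

For $r=2$, $\{p_1,p_2\}=\{2,3\}$ and $m=2$ the construction gives the $6$-manifold in the proof of Theorem~\ref{thm:a}, because multiplication by $\zeta$ on $\mathbb Z[\zeta]$, $\zeta^2+\zeta+1=0$, has the matrix $\rho_3$ in the basis $1,\zeta$. Its bound improves from $\mathrm{TC}\le12$ to $\mathrm{TC}\le11$.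

\begin{thebibliography}{9}

\bibitem{Farber}
Farber, \emph{Topological complexity of motion planning}, 2003.

\bibitem{Serre}
Serre, \emph{Trees}.

\bibitem{Problem}
\emph{Topological Complexity, Asphericity And Connected Sums},
\texttt{https://people.math.osu.edu/\allowbreak neofytidis.1/\allowbreak papers/\allowbreak TC\_asphericity\_connected\_sum.pdf}.

\end{thebibliography}
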